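# The special Schubert class $e_n$ and the gamma filtration of a maximal orthogonal Grassmannian

## 1. The theorem on the depth of $e_n$, and what it says

Throughout, $[x]$ is the integer part of $x$, $v_2$ is the 2-adic valuation, and $n\ge 1$.

**Setting.** Let $F$ be a field and $\varphi$ a non-degenerate quadratic form over $F$ of dimension $2n+1$ or $2n+2$; in the even-dimensional case assume that $\varphi$ has trivial discriminant. Let $C_0(\varphi)$ be the even Clifford algebra in the odd case, and let $C^+(\varphi)$ be one of the two simple components of the even Clifford algebra in the even case; assume that this algebra is a division algebra. Let $S$ be its Severi-Brauer variety and $F(S)$ the function field of $S$. Let $Y$ be the projective quadric of $\varphi$, and $X$ the variety of maximal totally isotropic subspaces of $\varphi$ (in the even case, one of its two components). Let $K(\cdot)$ be the Grothendieck ring with its gamma filtration. For every field extension $E/F(S)$ the change of field map $K(X_{F(S)})\to K(X_E)$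 is an isomorphism preserving the filtration. Over a splitting field, $K(X)$ has a basis of Schubert classes, and we consider
$$e_n=(\mathrm{pr}_X)_*(\mathrm{pr}_Y)^*(l_0),$$
where $\mathrm{pr}_Y,\mathrm{pr}_X$ are the projections to $Y$ and $X$ of the incidence variety of pairs (point of $Y$, maximal totally isotropic subspace in $X$ containing it), and $l_0$ is the class of a rational point of $Y$. Via the isomorphism above this defines $e_n\in K(X_{F(S)})$. Write $F^m$ for the $m$-th term of the gamma filtration of $K(X_{F(S)})$.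

**Theorem A.** For every $n\ge1$ we have $e_n\in F^{[n/2]+1}$.

**Theorem B.** If $m\ge 2$ and $n\ge m+[\log_2(m-1)]$, then $e_n\in F^m$. In particular $e_n\in F^{\,n-[\log_2 n]}$ for all $n\ge2$.

**Theorem C.** If $q\ge2$ is even and $n\le q+v_2(q)$, then $e_n\notin F^{q+1}$.

**Corollary.** Let $r\ge1$. For $m=2^r+1$ we have $e_n\in F^m$ if and only if $n\ge m+[\log_2(m-1)]=2^r+r+1$. For $n=2^r+r$ we have $e_n\in F^{2^r}=F^{\,n-[\log_2n]}$ but $e_n\notin F^{\,n-[\log_2n]+1}$.

Conjecture 4.7 of "Around 16-Dimensional Quadratic Forms In $I^3q$" says that for $n\ge8$ the class $e_n$ does not belong to the term number $n+1-[(n+1)/2]$ of the gamma filtration. For $n=2k$ this number is $2k+1-k=k+1$, and for $n=2k+1$ it is $2k+2-(k+1)=k+1$. So it always equals $[n/2]+1$, and Theorem A says that the conjecture is false for every $n\ge8$. For $n=8$ the conjecture claims $e_8\notin F^5$, while Theorem B with $m=6$ (note $6+[\log_25]=8$) gives $e_8\in F^6$.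

In words: the subvariety that defines $e_n$ has codimension $n$, so for the filtration by codimension of support $e_n$ sits at level $n$. The gamma filtration is smaller and sees $e_n$ at a lower level. The question is how much lower, and the answer is that the loss is at most about $\log_2 n$. Here is what Theorems B and C give for small $n$.

| $n$ | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 |
|---|---|---|---|---|---|---|---|---|---|---|
| $[n/2]+1$ | 2 | 2 | 3 | 3 | 4 | 4 | 5 | 5 | 6 | 6 |
| largest $m$ with $e_n\in F^m$ by B | 2 | 2 | 3 | 4 | 4 | 5 | 6 | 7 | 8 | 8 |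
| smallest $m$ with $e_n\notin F^m$ by C | 3 | 3 | 5 | 5 | 5 | 7 | 9 | 9 | 9 | 9 |

**The first part of B implies the rest, except C.** Three short deductions remove everything but the first part of B and Theorem C from our agenda.

*Second part of B.* Put $m=n-[\log_2n]$, which is at least $1$. If $m=1$, the claim is $e_n\in F^1$, which holds because $e_n$ has rank $0$. If $m\ge2$, then $m+[\log_2(m-1)]\le m+[\log_2n]=n$, so the first part applies.

*Theorem A.* For $n=1$ the claim is $e_1\in F^1$, true since $e_1$ has rank $0$. For $n\ge2$ put $k=[n/2]\ge1$ and $m=k+1$. Since $2^{k-1}\ge k$, we have $1+[\log_2k]\le k$. Hence $m+[\log_2(m-1)]=k+1+[\log_2k]\le2k\le n$.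

*Corollary.* The first claim is B together with C for $q=2^r$: here $q+v_2(q)=2^r+r$. For the second, $r<2^r$ gives $[\log_2(2^r+r)]=r$, so $n-[\log_2n]=2^r$. Now use the second part of B, and C with $q=2^r$.

## 2. Gamma operations and two filtrations of $K(X)$

Let $X$ be a smooth connected projective variety and $K(X)$ the Grothendieck ring of vector bundles, which is also that of coherent sheaves. The exterior powers give $\lambda_t(U)=\sum_i[\Lambda^iU]t^i$, extended to all of $K(X)$ by $\lambda_t(x+y)=\lambda_t(x)\lambda_t(y)$.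

**Definition.** The gamma operations $\gamma^i$ are given by $\gamma_t(x)=\sum_i\gamma^i(x)t^i=\lambda_{t/(1-t)}(x)$. The gamma filtration is $F^0=K(X)$ and, for $m\ge1$,
$$F^m=\text{additive span of the products }\gamma^{i_1}(a_1)\cdots\gamma^{i_r}(a_r)\ \text{ with } \operatorname{rk}a_j=0,\ \textstyle\sum i_j\ge m .$$

We use the following facts freely. $F^1$ is the kernel of the rank, because $\gamma^1(x)=x$. Also $F^iF^j\subset F^{i+j}$, and since $K(X)=\mathbb Z\oplus F^1$, each $F^m$ is an ideal. Finally $\gamma_t(x+y)=\gamma_t(x)\gamma_t(y)$. If $x$ is the class of a line bundle, then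
$$\gamma_t(x-1)=\frac{1+x\,t/(1-t)}{1+t/(1-t)}=1+t(x-1).$$

**Example.** On $\mathbb P^d$ put $h=1-[\mathcal O(-1)]$, so $K(\mathbb P^d)=\mathbb Z[h]/(h^{d+1})$. Rank-$0$ elements are sums and differences of elements $[\mathcal O(k)]-1$, and each of these lies in $(h)$ and has $\gamma_t=1+t([\mathcal O(k)]-1)$. So $F^m=(h^m)$.

**Splitting principle.** For a bundle $U$ of rank $n$, $K(X)$ embeds in the Grothendieck ring of the flag bundle of $U$, where $[U]=x_1+\dots+x_n$ with line bundle classes $x_i$, called the roots of $U$. Symmetric polynomials in the $x_i$ lie in $K(X)$, and $\lambda_t(U)=\prod(1+tx_i)$.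

**The topological filtration.** $F^m_{\rm top}$ is spanned by classes of coherent sheaves supported in codimension $\ge m$. One has $F^m\subset F^m_{\rm top}$, and $[Z]\mapsto[\mathcal O_Z]$ gives a surjection $CH^m(X)\to F^m_{\rm top}/F^{m+1}_{\rm top}$ with torsion kernel. This filtration is needed only once, in Section 10.

## 3. Reduction to the hyperbolic form

**Step 1: pass to an algebraically closed field.** Let $E$ be an algebraically closed extension of $F(S)$. By the setting, $K(X_{F(S)})\to K(X_E)$ is an isomorphism that respects the gamma filtrations and $e_n$. So we work over $E$. From here on the Clifford algebra plays no role.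

**Step 2: describe $e_n$ by a structure sheaf.** The morphism $\mathrm{pr}_Y$ is equivariant for a group acting transitively on $Y$; it is flat over a dense open set, hence flat everywhere. So for a rational point $p\in Y$ we have $(\mathrm{pr}_Y)^*[\mathcal O_p]=[\mathcal O_{\mathrm{pr}_Y^{-1}(p)}]$. The fibre maps by $\mathrm{pr}_X$ isomorphically to the closed subscheme $Z_p=\{W\in X: p\in W\}$. Hence
$$e_n=[\mathcal O_{Z_p}].$$
The choice of $p$ does not matter. Points on a common line in $Y$ have the same class in $K(Y)$. If $\dim Y\ge2$, two non-orthogonal points $p,p'$ are both joined by lines in $Y$ to a third point, given by an isotropic vector in $\{p,p'\}^\perp$. If $\dim Y=1$, then $Y\cong\mathbb P^1$.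

**Step 3: replace the odd case by the even case.** Suppose $\dim\varphi=2n+1$, so $\varphi_E\cong n\mathbb H\perp\langle d\rangle$ with $d\neq0$, where $\mathbb H$ is the hyperbolic plane $xy$. Embed $\langle d\rangle$ in $\mathbb H$ as the span of $(1,d)$. This span is the orthogonal complement of $a'=(1,-d)$, and $a'$ has value $-d\ne0$. So $\varphi_E$ is the restriction of the hyperbolic form $(n+1)\mathbb H$ on a space $V$ to the hyperplane $V'=a'^\perp$, in every characteristic. Let $X'$ be the variety of $n$-dimensional totally isotropic subspaces of $V'$; it is connected, being homogeneous under a connected group. Let $X_1\sqcup X_2$ be the variety of $(n+1)$-dimensional totally isotropic subspaces of $V$.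

*Claim: $W\mapsto W\cap V'$ is an isomorphism $X_i\to X'$ for $i=1,2$.* If $W\subset V'=a'^\perp$, then $a'\in W^\perp=W$, which is impossible because $a'$ is not isotropic. So the linear form given by $a'$ is nowhere zero on the tautological bundle, $W\cap V'$ is a subbundle of rank $n$, and the map $X_1\sqcup X_2\to X'$ is defined.

Conversely, for $W'\in X'$ take $\perp$ in $V$. The bundle $W'^\perp/W'$ has rank $2$ and carries a quadratic form with non-degenerate polar form. Locally this form is $\alpha x^2+\beta xy+\kappa y^2$ with $\beta^2-4\alpha\kappa$ invertible, so its scheme of isotropic lines is finite étale of degree $2$ over $X'$. An isotropic line in $W'^\perp/W'$ is the same as a totally isotropic $W\supset W'$ of rank $n+1$. In such a pair $W'\subset W\cap V'$, and both are subbundles of rank $n$, so $W'=W\cap V'$. Thus the scheme of pairs is $X_1\sqcup X_2$, with the above map to $X'$. Since $X'$ is connected and each $X_i$ is non-empty and finite étale over $X'$, each $X_i$ is surjective of constant degree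 $\ge1$. The degrees add up to $2$, so both are $1$, and $X_i\to X'$ is an isomorphism.

Take $p$ in the quadric of $V'$. Then $p\in W$ if and only if $p\in W\cap V'$, so $Z_p\subset X_i$ corresponds to $Z_p\subset X'$, and the two classes $e_n$ correspond.

**Standing notation.** From now on $V$ is the hyperbolic space of dimension $2n+2$ with form $\varphi$ and polar form $b(x,y)=\varphi(x+y)-\varphi(x)-\varphi(y)$, which is non-degenerate in every characteristic. $X$ is one component of the variety of $(n+1)$-dimensional totally isotropic subspaces, $\dim X=n(n+1)/2$, and $U'$ is its tautological bundle, of rank $n+1$. We have $W^\perp=W$ for $W\in X$. The group $K(X)$ is free on Schubert classes, hence torsion-free.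

## 4. A bundle of rank $n$, a square root of its determinant, and $2e_n=\sigma_n$

**Step 1: cut the tautological bundle down by one.** Fix $a\in V$ with $\varphi(a)\ne0$. The section $b(a,\cdot)$ of $U'^*$ vanishes at $W$ only if $a\in W^\perp=W$, which is impossible. So
$$U:=\ker\bigl(b(a,\cdot):U'\to\mathcal O\bigr)$$
is a bundle of rank $n$ with $[U]=[U']-1$. The sequence $0\to U'\to V\otimes\mathcal O\to U'^*\to0$ gives $[U]+[U^*]=2n$.

Let $x_1,\dots,x_n$ be the roots of $U$, put $u_i=1-x_i$, let $\sigma_i$ be the $i$-th elementary symmetric polynomial in $u_1,\dots,u_n$, and put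
$$f(u)=\prod_{i=1}^n(1-uu_i)=\sum_{i=0}^n(-1)^i\sigma_iu^i .$$
Since $\gamma_t([U]-n)=\prod(1-tu_i)$, we have $\sigma_i=(-1)^i\gamma^i([U]-n)\in F^i$. Also $\sigma_0=1$ and $f(1)=\prod x_i=[\det U]$.

**Step 2: turn $[U]+[U^*]=2n$ into a functional equation.** We claim that in $K(X)[u]$
$$f(u)f(1-u)=f(1).\tag{1}$$
Put $u=t/(1+t)$, so $1-u=1/(1+t)$. Then $1+tx_i=(1+t)-tu_i=(1+t)(1-uu_i)$ and $x_i+t=(1+t)-u_i=(1+t)(1-(1-u)u_i)$. Hence
$$\lambda_t(U)=(1+t)^nf(u),\qquad \lambda_t(U^*)=\prod_i\frac{x_i+t}{x_i}=(1+t)^n\frac{f(1-u)}{f(1)} .$$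
The product is $\lambda_t(2n)=(1+t)^{2n}$, so (1) holds in $K(X)[[t]]$. For any ring $B$ the map $B[u]\to B[[t]]$, $u\mapsto t/(1+t)=t-t^2+\cdots$, is injective, so (1) holds in $K(X)[u]$.

**Step 3: find a square root of $f(1)$ and a linear relation for it.** We claim that there is a line bundle on $X$ with class $L$ such that
$$L^2=f(1),\qquad \sum_{i=0}^n(-1)^i2^{n-i}\sigma_i=2^nL .\tag{2}$$
Write $X=G/P$ with $G=\mathrm{Spin}_{2n+2}$ and $P$ the stabilizer of a subspace $W\in X$. A representation $M$ of $P$ defines the bundle $G\times^PM$ on $X$; this gives a ring homomorphism $R(P)\to K(X)$ on representation rings. The representation $W$ gives $U'$. If $M$ is the restriction of a representation of $G$, then $G\times^PM\cong X\times M$ by $(g,x)\mapsto(gP,gx)$, so its class is $\dim M$.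

Choose a maximal torus of $P$ with weight lattice $\Lambda=\mathbb Z^{n+1}+\mathbb Z\cdot\frac12\sum\varepsilon_i$ such that $W$ has weights $\varepsilon_1,\dots,\varepsilon_{n+1}$. The Levi subgroup of $P$ has Weyl group $S_{n+1}$. The weight $\frac12\sum\varepsilon_i$ is $S_{n+1}$-invariant. All weights of the irreducible representation of the Levi subgroup with this highest weight lie in the convex hull of the one-point orbit of this weight, and the highest weight has multiplicity one. So that representation is one-dimensional, and we get a character of $P$. Let $L$ be the class of the corresponding line bundle. Twice the weight is $\sum\varepsilon_i$, so $L^2=[\det U']=[\det U]=f(1)$.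

The two half-spin representations have dimension $2^n$, and their weights, each of multiplicity one, are
$$\tfrac12\sum\pm\varepsilon_i=-\tfrac12\sum_i\varepsilon_i+\sum_{i\in I}\varepsilon_i ,$$
with $|I|$ even for one and odd for the other. Since $R(P)$ is contained in the representation ring of the torus, their classes in $R(P)$ are $L^{-1}\sum_{j\text{ even}}\lambda^jU'$ and $L^{-1}\sum_{j\text{ odd}}\lambda^jU'$. In $K(X)$ both equal $2^n$, so
$$\sum_{j\text{ even}}\lambda^jU'=2^nL=\sum_{j\text{ odd}}\lambda^jU'.$$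
As $\lambda^jU'=\lambda^jU+\lambda^{j-1}U$, the left side is $\sum_{j}\lambda^jU=\prod(1+x_i)=\prod(2-u_i)=\sum_i(-1)^i2^{n-i}\sigma_i$. This proves (2). Put
$$\ell=1-L\in F^1 .$$

**Step 4: relate $e_n$ to the top class $\sigma_n$.** We claim
$$2e_n=\sigma_n .\tag{3}$$
Isotropic vectors span $V$ and $b$ is non-degenerate, so there is an isotropic $v$ with $b(v,a)\ne0$. Consider the section $b(v,\cdot)|_U$ of $U^*$. On its zero scheme the form $b(v,\cdot)$ kills $U$, so it factors through the isomorphism $U'/U\cong\mathcal O$ given by $b(a,\cdot)$. Hence there is a unique function $c$ with $b(v,\cdot)=c\,b(a,\cdot)$ on $U'$. In other words, $v-ca$ is a section of $U'^\perp=U'$, and therefore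
$$0=\varphi(v-ca)=c\bigl(c\,\varphi(a)-b(v,a)\bigr).$$
The two factors are comaximal, because $c\,\varphi(a)$ and $c\,\varphi(a)-b(v,a)$ differ by the non-zero constant $b(v,a)$. So the zero scheme is the disjoint union of the locus $c=0$, where $v\in U'$, and the locus $c=b(v,a)/\varphi(a)$, where $v'\in U'$ for the isotropic vector $v'=v-\frac{b(v,a)}{\varphi(a)}a$. Conversely, $v\in U'$ forces $b(v,\cdot)|_{U'}=0$, hence $c=0$; and $v'\in U'$ forces $b(v',\cdot)|_{U'}=0$, hence $c=b(v,a)/\varphi(a)$. Thus the zero scheme is $Z_v\sqcup Z_{v'}$. Both vectors are non-zero (for $v'$: the isotropic $v$ is not a multiple of the anisotropic $a$).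

Now $Z_v$ is a component of the maximal Grassmannian of the $2n$-dimensional space $v^\perp/v$, so $\dim Z_v=n(n-1)/2$ and its codimension is $n=\operatorname{rk}U$; the same holds for $v'$. A section of a bundle of rank $n$ on a smooth variety whose zero scheme has pure codimension $n$ is regular, and the Koszul complex resolves the structure sheaf of the zero scheme:
$$[\mathcal O_{Z_v}]+[\mathcal O_{Z_{v'}}]=\sum_i(-1)^i[\Lambda^iU]=\prod(1-x_i)=\sigma_n .$$
Both summands equal $e_n$ by Section 3.

**Step 5: solve for $e_n$.** Substitute (3) for the last term in (2) and divide by $2$, which is allowed because $K(X)$ is torsion-free: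
$$(-1)^ne_n=2^{n-1}L-\sum_{i=0}^{n-1}(-1)^i2^{n-1-i}\sigma_i .\tag{4}$$
For $1\le m\le n$ put $w_m=2^{m-1}L-\sum_{i=0}^{m-1}(-1)^i2^{m-1-i}\sigma_i$. Dropping from (4) the terms with $\sigma_i\in F^i$, $i\ge m$, gives
$$(-1)^ne_n\equiv2^{n-m}w_m\pmod{F^m}.\tag{5}$$
So everything depends on one thing: *which power of $2$ pushes $w_m$ into $F^m$?*

## 5. The cases $n=1,2,3$ by hand

**$n=1$.** By (4), $-e_1=L-1$, so $e_1=\ell\in F^1$.

**$n=2$.** By (4), $e_2=2L-2+\sigma_1=\sigma_1-2\ell$. By (3), $\sigma_2=2e_2=2\sigma_1-4\ell$. Now $L^2=f(1)$ reads $1-2\ell+\ell^2=1-\sigma_1+\sigma_2=1+\sigma_1-4\ell$, so $\sigma_1=2\ell+\ell^2$ and $e_2=\ell^2\in F^2$.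

**$n=3$.** By (4), $-e_3=-4\ell+2\sigma_1-\sigma_2$. By (3), $\sigma_3=2e_3$. From $L^2=f(1)$ we get $\sigma_1=2\ell-\ell^2+\sigma_2-2e_3$. Inserting this,
$$e_3=4\ell-2\sigma_1+\sigma_2=2\ell^2-\sigma_2+4e_3,\qquad\text{so}\qquad 3e_3=\sigma_2-2\ell^2\in F^2 .$$
An odd multiple of $e_3$ lies in $F^2$, and $2e_3=\sigma_3\in F^3\subset F^2$. So $e_3=\sigma_2-\sigma_3-2\ell^2\in F^2$. Theorem C with $q=2$ says that $e_3\notin F^3$; Section 10 makes this visible.

The last trick is general: *since $2e_n=\sigma_n\in F^n$, it is enough to put an odd multiple of $e_n$ into $F^m$ for some $m\le n$.* So we may localize at $2$.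

## 6. Two square roots of $f(1)$, and why one cannot divide in $K(X)/F^m$

Formula (5) asks us to compare $L$ with $\sum_{i<m}(-1)^i2^{-i}\sigma_i$, since $w_m$ is $2^{m-1}$ times the difference. Modulo $F^m$ and with denominators allowed, this sum is $f(1/2)$. Putting $u=\frac12$ in (1) gives
$$f(\tfrac12)^2=f(1)=L^2 .$$
So $L$ and $g=f(\frac12)$ are two square roots of the same element, and $(L-g)(L+g)=0$. Both are $1$ plus an element of $F^1$. Hence $L+g=2+{}$(nilpotent modulo $F^m$), which is invertible once $2$ is, and $L=g$.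

This proves only that $w_m$ is zero in $(K(X)/F^m)\otimes\mathbb Q$, that is, *some* non-zero multiple of $w_m$ is in $F^m$. That is useless: (3) already says that $2e_n\in F^n$, and the question is precisely about a last factor of $2$. The argument breaks at the tensor product with $\mathbb Q$. The group $K(X)/F^m$ has torsion: for $n=m=3$ the class of $e_3$ is non-zero by Theorem C and is killed by $2$. A denominator, once introduced in $(K(X)/F^m)\otimes\mathbb Q$, cannot be traced back.

The way out is to see that the computation uses two relations of different nature: (1), which makes $g^2=f(1)$, and $L^2=f(1)$. If we impose only (1) on independent variables and truncate by weight, the resulting ring $T$ is *torsion-free* (Section 7). There one can divide, and then read off an honest identity in $T$ of the form $2^{c}w=(L^2-f(1))\,y$ with $y\in T$. Only then do we map to $K(X)/F^m$ and use $L^2=f(1)$.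

**Example ($m=3$).** In weights $<3$, relation (1) will turn out to say $\sigma_1^2=2\sigma_2$ and nothing more. With $w=-4\ell+2\sigma_1-\sigma_2$ and $L^2-f(1)=-2\ell+\ell^2+\sigma_1-\sigma_2$ up to weight $\ge3$,
$$(L^2-f(1))(4+2\ell+\sigma_1)=-8\ell+4\ell^2+4\sigma_1-4\sigma_2+(\sigma_1^2-4\ell^2)=-8\ell+4\sigma_1-2\sigma_2=2w .$$
So $2w_3\in F^3$, at least after localizing at $2$, and by (5) $e_n\in F^3$ for $n\ge4$.

## 7. A universal torsion-free ring

**Step 1: write relation (1) in coordinates.** Now let $\sigma_1,\dots,\sigma_n,\ell$ be *variables* of weights $1,\dots,n,1$; put $\sigma_0=1$ and $\sigma_i=0$ for $i<0$ or $i>n$. Let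
$$A=\mathbb Z_{(2)}[\sigma_1,\dots,\sigma_n,\ell],$$
$A_d$ its part of weight $d$, $A^{\ge d}$ the span of monomials of weight $\ge d$. Put $f(u)=\sum(-1)^i\sigma_iu^i$ and $p=u(1-u)$.

A polynomial in $u$ invariant under $u\mapsto1-u$ is a polynomial in $p$. Indeed $A[u]$ is free over $A[p]$ with basis $1,u$, because $u^2=u-p$. If $\alpha+\beta u$ is invariant, then $\alpha+\beta u=(\alpha+\beta)-\beta u$, and comparing the coefficients of $1$ gives $\beta=0$. The polynomial $f(u)f(1-u)-f(1)$ is invariant, has degree $\le2n$ in $u$, and vanishes at $u=0$ since $f(0)=1$. So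
$$f(u)f(1-u)-f(1)=\sum_{j=1}^nh_jp^j,\qquad h_j\in A .$$

To compute $h_j$, put $\pi_k=u^k+(1-u)^k$. Then $\pi_0=2$, $\pi_1=1$, $\pi_k=\pi_{k-1}-p\,\pi_{k-2}$. By induction $\pi_k$ is a polynomial in $p$ of degree $\le k/2$. The coefficient of $p^r$ in $\pi_{2r}$ is minus that of $p^{r-1}$ in $\pi_{2r-2}$, because $\pi_{2r-1}$ has degree $\le r-1$; so it is $2(-1)^r$. Now
$$f(u)f(1-u)=\sum_a\sigma_a^2p^a+\sum_{a<b}(-1)^{a+b}\sigma_a\sigma_b\,p^a\pi_{b-a},$$
and $p^a\pi_{b-a}$ has degree $\le(a+b)/2$ in $p$. So $p^j$ occurs only if $a+b\ge2j$, and if $a+b=2j$ we have $a=j-r$, $b=j+r$, sign $+1$, coefficient $2(-1)^r$. Hence for $j\ge1$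
$$h_j=\sigma_j^2+2\sum_{r\ge1}(-1)^r\sigma_{j-r}\sigma_{j+r}+\sum_{a<b,\ a+b>2j}n^{(j)}_{ab}\sigma_a\sigma_b,\qquad n^{(j)}_{ab}\in\mathbb Z .\tag{6}$$
So $h_j\in A^{\ge2j}$. Its part of weight $2j$,
$$\bar h_j=\sigma_j^2+2\sum_{r\ge1}(-1)^r\sigma_{j-r}\sigma_{j+r},$$
is $(-1)^j$ times the coefficient of $t^{2j}$ in $c(t)c(-t)$, where $c(t)=\sum\sigma_it^i$. For example $\bar h_1=\sigma_1^2-2\sigma_2$.

**Step 2: show that the leading forms behave well.**

**Lemma 1.** The sequence $\bar h_1,\dots,\bar h_n$ is regular in $A$, and $A/(\bar h_1,\dots,\bar h_n)$ is $\mathbb Z_{(2)}$-free in each weight.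

*Proof.* First let $k$ be a field ($k=\mathbb F_2$ or $\mathbb Q$) and consider the $\bar h_j$ over $k$. A common zero over $\bar k$ gives a polynomial $c$ of degree $\le n$ with $c(0)=1$ such that the coefficients of $t^2,t^4,\dots,t^{2n}$ in $c(t)c(-t)$ vanish. The odd coefficients vanish anyway: in $\sum_{a+b=s}(-1)^b\sigma_a\sigma_b$ with $s$ odd, the terms for $(a,b)$ and $(b,a)$ cancel. So $c(t)c(-t)=1$, $c$ is a unit in $\bar k[t]$, and $c=1$. Thus $n$ weighted-homogeneous forms in the $n$ variables $\sigma_i$ have only the trivial common zero. Since $k[\sigma_1,\dots,\sigma_n]$ is Cohen-Macaulay, they form a regular sequence there, and hence in $k[\sigma_1,\dots,\sigma_n,\ell]$, which is free over it.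

Consequently the Hilbert series of $k[\sigma,\ell]/(\bar h_1,\dots,\bar h_i)$ is the same for $k=\mathbb F_2$ and $k=\mathbb Q$, for each $i$. Let $M$ be a weight piece of $A_{(i)}:=A/(\bar h_1,\dots,\bar h_i)$. It is a finitely generated $\mathbb Z_{(2)}$-module with $\dim M\otimes\mathbb F_2=\dim M\otimes\mathbb Q$, so it is free. Therefore $A_{(i)}$ embeds in $A_{(i)}\otimes\mathbb Q$, where $\bar h_{i+1}$ is a non-zero-divisor. So $\bar h_{i+1}$ is a non-zero-divisor on $A_{(i)}$. $\square$

**Step 3: pass from the leading forms to the $h_j$.**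

**Lemma 2.** Let $I=(h_1,\dots,h_n)\subset A$ and $m\ge1$. Then $T:=A/(I+A^{\ge m})$ is torsion-free.

*Proof.* *Claim:* $I\cap A^{\ge d}=\sum_jA^{\ge d-2j}h_j$. The inclusion $\supset$ is clear. Let $y=\sum a_jh_j\in A^{\ge d}$ with not all $a_j$ zero, and let $v$ be maximal with $a_j\in A^{\ge v-2j}$ for all $j$. If $v\ge d$ we are done. Let $v<d$, and let $\bar a_j$ be the part of $a_j$ of weight $v-2j$. Then $\sum\bar a_j\bar h_j$ is the part of $y$ of weight $v$, so it is $0$. The syzygies of a regular sequence are generated by the Koszul ones, so by Lemma 1 $\bar a_j=\sum_kb_{jk}\bar h_k$ with $(b_{jk})$ alternating. Taking homogeneous parts, we may assume $b_{jk}$ homogeneous of weight $v-2j-2k$. Replace $a_j$ by $a_j-\sum_kb_{jk}h_k$. This does not change $y$, because $\sum_{j,k}b_{jk}h_kh_j=0$. The new $a_j$ is still in $A^{\ge v-2j}$, and its part of weight $v-2j$ is $\bar a_j-\sum_kb_{jk}\bar h_k=0$. So $v$ has increased, or all $a_j$ have become zero. Iterating proves the claim.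

Now filter $T$ by the images of the $A^{\ge d}$. For $d<m$ the $d$-th graded piece is
$$(A^{\ge d}+I)/(A^{\ge d+1}+I)=A^{\ge d}/\bigl(A^{\ge d+1}+(I\cap A^{\ge d})\bigr)=A_d\Big/\sum_jA_{d-2j}\bar h_j ,$$
the last step by the claim. This is the weight-$d$ part of $A/(\bar h_1,\dots,\bar h_n)$, which is free by Lemma 1. The image of $A^{\ge m}$ is $0$, so $T$ is a finite successive extension of free modules, hence torsion-free. $\square$

**Step 4: specialize to $K(X)$.** In $T$ put $L=1-\ell$, $\delta=f(1)$ and
$$w=2^{m-1}L-\sum_{i<m}(-1)^i2^{m-1-i}\sigma_i .$$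

**Lemma 3.** Let $m\ge2$, $c\ge0$ and $n\ge m+c$. If $2^cw\in(L^2-\delta)T$, then $e_n\in F^m$.

*Proof.* Send the variables to the elements of the same name in $(K(X)/F^m)\otimes\mathbb Z_{(2)}$. The $h_j$ go to $0$: by (1) we have $\sum h_jp^j=0$ in $K(X)[u]$, and the polynomials $p^j$ have leading coefficient $\pm1$ and different degrees, so they are linearly independent over $K(X)$. And $A^{\ge m}$ goes to $0$ since $\sigma_i\in F^i$, $\ell\in F^1$. So we have a ring homomorphism $T\to(K(X)/F^m)\otimes\mathbb Z_{(2)}$. It sends $w$ to $w_m$, and by (2) it sends $L^2-\delta$ to $0$. Hence $2^cw_m=0$ in $(K(X)/F^m)\otimes\mathbb Z_{(2)}$. As $n-m\ge c$, (5) gives an odd $N$ with $Ne_n\in F^m$. Also $2e_n=\sigma_n\in F^n\subset F^m$. So $e_n\in F^m$. $\square$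

## 8. Counting the denominators of $1/(L+g)$

Fix $m\ge2$. Let $T_{\mathbb Q}=T\otimes\mathbb Q$; by Lemma 2, $T\subset T_{\mathbb Q}$. Let $F^d_{\mathbb Q}\subset T_{\mathbb Q}$ be the $\mathbb Q$-span of the monomials of weight $\ge d$; so $F^d_{\mathbb Q}F^{d'}_{\mathbb Q}\subset F^{d+d'}_{\mathbb Q}$ and $F^m_{\mathbb Q}=0$. In $T[u]$ we have $f(u)f(1-u)=\delta$, so
$$g:=f(\tfrac12)\in T_{\mathbb Q}\quad\text{satisfies}\quad g^2=\delta .\tag{7}$$
Put $s_i=2^{-i}\sigma_i$ and $G=g-1=\sum_{i\ge1}(-1)^is_i$. Let $R\subset T_{\mathbb Q}$ be the $\mathbb Z_{(2)}$-subalgebra generated by the $s_i$ with $i\ge1$, and $J\subset R$ the ideal generated by these $s_i$; so $G\in J$.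

**Step 1: solve for $L-g$.** Since $\sigma_i=0$ in $T$ for $i\ge m$, we have $w=2^{m-1}(L-g)$. Moreover $L+g=2+(G-\ell)$, $L-g=-(G+\ell)$, and $G\pm\ell\in F^1_{\mathbb Q}$. Put
$$Y=\tfrac12\sum_{k=0}^{m-2}(-1)^k\Bigl(\frac{G-\ell}2\Bigr)^k .$$
With $z=(G-\ell)/2$ we get $(L+g)Y=(1+z)\sum_{k\le m-2}(-z)^k=1-(-z)^{m-1}\in1+F^{m-1}_{\mathbb Q}$. Since $L-g\in F^1_{\mathbb Q}$ and $F^m_{\mathbb Q}=0$,
$$(L^2-\delta)Y=(L-g)(L+g)Y=L-g .$$

**Step 2: decide which multiples of $Y$ are good enough.** We claim: *if $2^{c+m-1}Y\in2^{m-2}R[\ell/2]$, then $2^cw\in(L^2-\delta)T$.* Every element of $R[\ell/2]$ is a $\mathbb Z_{(2)}$-combination of elements $2^{-d}\mu$ with $\mu$ a monomial of weight $d$ in the $\sigma_i$ and $\ell$. If $d\le m-2$, then $2^{m-2-d}\mu\in T$; otherwise $2^{m-2-d}\mu\in F^{m-1}_{\mathbb Q}$. So $2^{c+m-1}Y=y+y'$ with $y\in T$ and $y'\in F^{m-1}_{\mathbb Q}$. Since $L^2-\delta=(1-\ell)^2-f(1)\in F^1_{\mathbb Q}$, we have $(L^2-\delta)y'=0$. Therefore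
$$2^cw=2^{c+m-1}(L-g)=2^{c+m-1}(L^2-\delta)Y=(L^2-\delta)y$$
in $T_{\mathbb Q}$, and hence in $T$ by Lemma 2.

**Remark (the direct count).** We have $2^{c+m-1}Y=2^{m-2}\cdot\sum_{k\le m-2}(-1)^k2^{c-k}(G-\ell)^k$ and $(G-\ell)^k\in R[\ell/2]$. So $c=m-2$ satisfies the condition in Step 2, and Lemma 3 gives $e_n\in F^m$ whenever $n\ge2m-2$. With $m=[n/2]+1$ and $n\ge2$ this is Theorem A. It is not Theorem B: the extra factor $2^{-k}$ from the geometric series costs $m-2$ powers of $2$. To pay only $[\log_2(m-1)]$, we must find nearly all of $2^{-k}$ inside the powers $G^k$.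

## 9. Divided powers of $G$ and the proof of Theorem B

In weights $<3$ we have $\sigma_1^2=2\sigma_2$, so $\frac12s_1^2=s_2$: the square of $s_1$ is divisible by $2$ in $R$. This is the general pattern, and squaring repeatedly produces factorials.

**Lemma 4.** $x^k/k!\in J$ for all $x\in J$ and $k\ge1$.

*Proof.* *Generators.* In $T$ we have $h_i=0$. Multiply (6) by $2^{-2i-1}$:
$$\tfrac12s_i^2=-\sum_{r\ge1}(-1)^rs_{i-r}s_{i+r}-\sum_{a<b,\ a+b>2i}n^{(i)}_{ab}\,2^{a+b-2i-1}s_as_b ,$$
where $s_0=1$ and $s_j=0$ for $j<0$ or $j>n$. All exponents $a+b-2i-1$ are $\ge0$ and each product contains a factor $s_j$ with $j\ge1$. So $\frac12s_i^2\in J$.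

*Squares.* For $x=\sum y_is_i$ with $y_i\in R$ we get $\frac12x^2=\sum y_i^2\cdot\frac12s_i^2+\sum_{i<k}y_iy_ks_is_k\in J$.

*Powers of two.* We show $x^{2^c}/(2^c)!\in J$ by induction on $c$; the case $c=0$ is clear. Apply the previous point to $x^{2^c}/(2^c)!\in J$:
$$\frac12\left(\frac{x^{2^c}}{(2^c)!}\right)^2=\frac12\binom{2^{c+1}}{2^c}\cdot\frac{x^{2^{c+1}}}{(2^{c+1})!}\in J ,$$
and $\frac12\binom{2^{c+1}}{2^c}$ is odd, hence a unit in $\mathbb Z_{(2)}$.

*General $k$.* Write $k=\sum_{c\in C}2^c$ in binary. By Legendre's formula $v_2(k!)=k-s_2(k)$, where $s_2$ is the sum of binary digits, and $\sum_{c\in C}v_2((2^c)!)=\sum_{c\in C}(2^c-1)=k-s_2(k)$. So $k!/\prod_{c\in C}(2^c)!$ is odd, and $x^k/k!$ is a unit of $\mathbb Z_{(2)}$ times $\prod_{c\in C}x^{2^c}/(2^c)!\in J$. $\square$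

**Proposition 5.** Let $m\ge2$ and $\tau=[\log_2(m-1)]$. Then $2^\tau w\in(L^2-\delta)T$.

*Proof.* We check the condition of Step 2 in Section 8 for $c=\tau$. Expanding by the binomial theorem and inserting factorials,
$$2^{\tau+m-1}Y=2^{m-2}\sum_{k\le m-2}\ \sum_{j\le k}(-1)^k\binom kj\cdot2^\tau\frac{j!}{2^j}\cdot\frac{G^j}{j!}\cdot\Bigl(-\frac\ell2\Bigr)^{k-j}.$$
Here $G^j/j!\in R$ by Lemma 4 (and trivially for $j=0$). It remains to see that $2^\tau j!/2^j\in\mathbb Z_{(2)}$. By Legendre's formula $v_2(j!/2^j)=-s_2(j)$. A number with $s_2(j)$ binary digits $1$ is at least $2^{s_2(j)}-1$, so $2^{s_2(j)}-1\le j\le m-2$. Hence $2^{s_2(j)}\le m-1$ and $s_2(j)\le\tau$. Thus $2^{\tau+m-1}Y\in2^{m-2}R[\ell/2]$. $\square$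

**Proof of Theorem B.** Let $m\ge2$ and $n\ge m+\tau$ with $\tau=[\log_2(m-1)]$. By Proposition 5, Lemma 3 applies with $c=\tau$, and $e_n\in F^m$. The second part of B and Theorem A were deduced in Section 1. $\square$

## 10. Theorem C: a presentation of $K(X)$ and a homomorphism that detects $e_n$

To show $e_n\notin F^{q+1}$ we construct a ring homomorphism on $K(X)$ that kills $F^{q+1}$ but not $e_n$. For this we need all relations of $K(X)$, and generators of the gamma filtration.

**Step 1: a presentation of $K(X)$.**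

**Lemma 6.** With $f(u)=\sum_{i=0}^n(-1)^i\sigma_iu^i$, the ring $K(X)$ is the quotient of $\mathbb Z[\sigma_1,\dots,\sigma_n,L^{\pm1}]$ by the relations
$$f(u)f(1-u)=f(1),\qquad L^2=f(1),\qquad \sum_{i=0}^n(-1)^i2^{n-i}\sigma_i=2^nL .\tag{8}$$

*Proof.* For split simply connected $G$ and parabolic $P$ one has $K(G/P)=\mathbb Z\otimes_{R(G)}R(P)$, where $R(G)\to\mathbb Z$ is the dimension (Panin, *K-Theory* 8 (1994); Merkurjev, *Comparison of the equivariant and the ordinary K-theory of algebraic varieties*, 1997). So $K(X)$ is $R(P)$ modulo the relations "restriction of $M$ equals $\dim M$", for $M$ in a set of ring generators of $R(G)$.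

The ring $R(P)$ is the representation ring of the Levi subgroup, that is, $\mathbb Z[\Lambda]^{S_{n+1}}$ with $\Lambda=\mathbb Z^{n+1}+\mathbb Z\cdot\frac12\sum\varepsilon_i$. Since $\Lambda$ is the union of $\mathbb Z^{n+1}$ and its translate by the invariant weight $\frac12\sum\varepsilon_i$, we get $R(P)=R(GL_{n+1})\oplus L\cdot R(GL_{n+1})$, i.e.
$$R(P)=\mathbb Z[\lambda^1U',\dots,\lambda^{n+1}U',(\lambda^{n+1}U')^{-1}][L]/(L^2-\lambda^{n+1}U').$$
The ring $R(\mathrm{Spin}_{2n+2})$ is the polynomial ring on $\lambda^iV$ $(i\le n-1)$ and the two half-spin classes, and it contains all $\lambda^iV$. In $R(P)$ we have $\lambda_t(V)=\lambda_t(U')\lambda_t(U'^*)$, and the half-spin classes were computed in Section 4. So $K(X)$ is the quotient of $R(P)$ by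
$$\lambda_t(U')\lambda_t(U'^*)=(1+t)^{2n+2},\qquad\sum_{j\text{ even}}\lambda^jU'=2^nL=\sum_{j\text{ odd}}\lambda^jU' .$$

Let $x_1',\dots,x_{n+1}'$ be the roots of $U'$ and $\sigma_i'$ the elementary symmetric polynomials in the $1-x_i'$. Equality of the even and the odd sum says $\prod(1-x_i')=\sigma'_{n+1}=0$. Now $R(GL_{n+1})$ is generated by $\sigma_1',\dots,\sigma_{n+1}'$ and the inverse of $\lambda^{n+1}U'=\sum(-1)^i\sigma_i'$. So $R(GL_{n+1})/(\sigma'_{n+1})$ is $R(GL_n)=\mathbb Z[\sigma_1,\dots,\sigma_n,f(1)^{-1}]$ via $x'_{n+1}\mapsto1$, that is, $U'=U+1$ and $\sigma_i'=\sigma_i$ for $i\le n$. The remaining relations become the following.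

- $L^2=\lambda^{n+1}U'$ becomes $L^2=f(1)$; in particular inverting $f(1)$ is the same as inverting $L$.
- $\lambda_t(U')\lambda_t(U'^*)=(1+t)^{2n+2}$ becomes $(1+t)^2\lambda_t(U)\lambda_t(U^*)=(1+t)^{2n+2}$. By the computation of Section 4, Step 2, carried out in $R(GL_n)$, this says that $f(u)f(1-u)=f(1)$ for $u=t/(1+t)$. Equality of coefficients in $t$ and in $u$ amounts to the same, since $B[u]\to B[[t]]$ is injective for every ring $B$.
- $\sum_{j\text{ even}}\lambda^jU'=2^nL$ becomes $\sum(-1)^i2^{n-i}\sigma_i=2^nL$, by the computation in Section 4, Step 3.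

In $K(X)$ the elements $\sigma_i$ are those of Section 4, because $[U']=[U]+1$ there. $\square$

**Step 2: generators of the gamma filtration.**

**Lemma 7.** For $m\ge1$, $F^m$ is the additive span of the monomials of weight $\ge m$ in $\sigma_i$ (weight $i$), $\ell=1-L$ and $\bar\ell=1-L^{-1}$ (weight $1$).

*Proof.* Such monomials lie in $F^m$, as $\sigma_i\in F^i$ and $\ell,\bar\ell\in F^1$. Conversely, by Step 1 $K(X)$ is additively generated by the products $M=\lambda^{i_1}U\cdots\lambda^{i_r}U\cdot L^k$ with $k\in\mathbb Z$, so a rank-$0$ element is an integral combination of elements $M-\operatorname{rk}M$. Since $\gamma_t$ turns sums into products (and differences into quotients), $\gamma^i$ of a rank-$0$ element is an integral combination of products $\prod\gamma^{j}(M-\operatorname{rk}M)$ with $\sum j=i$. So it suffices to show that $\gamma^i(M-\operatorname{rk}M)$ is a polynomial in $\sigma_j,\ell,\bar\ell$ all of whose monomials have weight $\ge i$.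

We have $\gamma_t(M-\operatorname{rk}M)=\prod_y(1+t(y-1))$, where $y$ runs over the roots of $M$; these are monomials in the $x_j$ times $L^k$. Substitute $x_j=1-u_j$ and $L=1-\ell$ or $L^{-1}=1-\bar\ell$. Then each $y-1$ is a polynomial without constant term in $u_1,\dots,u_n$ and $\ell$ (if $k\ge0$) or $\bar\ell$ (if $k<0$), and permutations of the $u_j$ permute the $y$'s. So the coefficient of $t^i$ is a polynomial, symmetric in the $u_j$, all of whose monomials have degree $\ge i$. Expressed through the $\sigma_j$, it has the required form, as the weight of a monomial in the $\sigma_j$ is its degree in the $u_j$. $\square$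

**Step 3: the case $n\le q$, by codimension.** Here $F^{q+1}\subset F^{n+1}\subset F^{n+1}_{\rm top}$. We show $e_n=[\mathcal O_{Z_v}]\notin F^{n+1}_{\rm top}$. The subscheme $Z_v$ has pure codimension $n$. The kernel of the surjection $CH^n(X)\to F^n_{\rm top}/F^{n+1}_{\rm top}$ is torsion, and $CH(X)$ is torsion-free because $X$ is cellular; so the map is injective. And $[Z_v]\ne0$ in $CH^n(X)$, because it is a non-zero effective cycle on a projective variety. So $e_n\notin F^{q+1}$.

**Step 4: the target ring in the case $q<n\le q+v_2(q)$.** We look for a ring with elements satisfying (8) in which $L=1$. Then (1) asks for $f(u)f(1-u)=1$. If moreover $f$ is a polynomial in $p=u(1-u)$, this says $f^2=1$. In characteristic zero a square root of $1$ with constant term $1$ is $1$ itself; divided powers offer more room.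

**Definition.** The divided power algebra over $\mathbb Z_{(2)}$ is $\Gamma=\bigoplus_{k\ge0}\mathbb Z_{(2)}\gamma_k$ with $\gamma_0=1$ and $\gamma_i\gamma_j=\binom{i+j}i\gamma_{i+j}$. It is the subring of $\mathbb Q[x]$ spanned over $\mathbb Z_{(2)}$ by $\gamma_k=x^k/k!$. For example $\gamma_1^2=2\gamma_2$. (These $\gamma_k$ are not the gamma operations.)

The formal sum $\sum_k\gamma_kp^k$ behaves like an exponential: its square is $\sum_k\bigl(\sum_i\binom ki\bigr)\gamma_kp^k=\sum_k2^k\gamma_kp^k$. Let $D=\Gamma/2\gamma_1\Gamma$. Since $2\gamma_1\gamma_{k-1}=2k\gamma_k$,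
$$D=\mathbb Z_{(2)}\oplus\bigoplus_{k\ge1}(\mathbb Z_{(2)}/2k)\,\gamma_k .$$
In $D$ we have $2^k\gamma_k=0$ for $k\ge1$, because $2^{v_2(k)}\le k\le2^{k-1}$ gives $1+v_2(k)\le k$. So the square of $\sum\gamma_kp^k$ becomes $1$.

Give $\gamma_k$ weight $2k$, and let $D_q$ be the quotient of $D$ by the part of weight $>q$, so that $\gamma_k$ survives for $k\le q/2$. Put
$$\theta=\sum_{k=1}^{q/2}2^{n-1-2k}\gamma_k\in D_q,\qquad\Omega=D_q/2\theta D_q .$$
The exponents are $\ge n-1-q\ge0$ because $n>q$.

**Step 5: the homomorphism $\Psi:K(X)\to\Omega$.** Put $f(u)=\sum_{k=0}^{q/2}\gamma_kp^k\in D_q[u]$, send $(-1)^i\sigma_i$ to the coefficient $[u^i]f$ of $u^i$ in $f(u)$, and send $L$ to $1$. This is consistent with $\sigma_0=1$ and $\sigma_i=0$ for $i>n$, because $f(0)=1$ and $\deg f\le q<n$. By Lemma 6 we must check (8).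

- *First relation.* Since $p$ is invariant under $u\mapsto1-u$, we have $f(u)f(1-u)=f(u)^2=\sum_k2^k\gamma_kp^k=1$. And $f(1)=1$ since $p(1)=0$.
- *Second relation.* $L^2=1=f(1)$.
- *Third relation.* For $2k\le q<n$ we have $\sum_i2^{n-i}[u^i]p^k=2^np(\tfrac12)^k=2^{n-2k}$. So $\sum_i(-1)^i2^{n-i}\sigma_i-2^nL$ is sent to $\sum_{k\ge1}2^{n-2k}\gamma_k=2\theta$, which is $0$ in $\Omega$.

**Step 6: $\Psi(F^{q+1})=0$.** We have $\Psi(\ell)=\Psi(\bar\ell)=0$. The coefficient of $u^i$ in $\gamma_kp^k=\gamma_ku^k(1-u)^k$ is non-zero only if $k\le i\le2k$. So $\Psi(\sigma_i)$ is the image of an element of $D_q$ with components only in weights $2k\ge i$. A monomial of weight $\ge q+1$ in the $\sigma_i$ is therefore sent to the image of an element of $D_q$ with components only in weights $\ge q+1$, which is $0$. By Lemma 7, $\Psi(F^{q+1})=0$.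

**Step 7: $\Psi(e_n)\ne0$.** Since $\deg f\le q\le n-1$, formula (4) gives
$$\Psi((-1)^ne_n)=2^{n-1}-\sum_{k=0}^{q/2}2^{n-1-2k}\gamma_k=-\theta .$$
Suppose $\theta=0$ in $\Omega$. Then $\theta=2\theta d$ for some $d\in D_q$, that is, $(1-2d)\theta=0$ in $D_q$. The element $1-2d$ is a unit of $\mathbb Z_{(2)}$ plus a nilpotent element, so it is a unit and $\theta=0$ in $D_q$. But the component of $\theta$ at $\gamma_{q/2}$ is $2^{n-1-q}\gamma_{q/2}$, and $\gamma_{q/2}$ generates $\mathbb Z_{(2)}/q$, so it has order $2^{v_2(q)}$. Since $n\le q+v_2(q)$, we have $n-1-q<v_2(q)$, and this component is non-zero, a contradiction.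

So $\Psi$ kills $F^{q+1}$ but not $e_n$, and $e_n\notin F^{q+1}$. This proves Theorem C, and with it the Corollary. $\square$

**Example ($q=2$, $n=3$).** Here $D_2=\mathbb Z_{(2)}\oplus(\mathbb Z/2)\gamma_1$ with $\gamma_1^2=0$, $\theta=\gamma_1$, $2\theta=0$, so $\Omega=D_2$. From $f=1+\gamma_1u-\gamma_1u^2$ we read off $\sigma_1\mapsto\gamma_1$, $\sigma_2\mapsto\gamma_1$ (signs do not matter, as $2\gamma_1=0$), $\sigma_3\mapsto0$, $\ell\mapsto0$. All monomials of weight $\ge3$ go to $0$: they contain $\ell$, $\bar\ell$, $\sigma_3$, or at least two factors among $\sigma_1,\sigma_2$. And the class $e_3=\sigma_2-\sigma_3-2\ell^2$ of Section 5 goes to $\gamma_1\ne0$. So $e_3\in F^2$ and $e_3\notin F^3$, while $2e_3\in F^3$. This is the torsion in $K(X)/F^3$ that Section 6 had to avoid.
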